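# Erasable elements of transversals, and a monomial ideal with $\operatorname{sdepth}(\mathcal P/I)>\operatorname{sdepth}(I)$

## 1. Erasing one element of a transversal so that it can be restored

Fix integers $\lambda,u\ge 1$ and put $\rho=\lambda u$. Take $u$ disjoint sets $O_1,\dots,O_u$, called blocks, each identified with $\mathbb Z_\rho=\{0,\dots,\rho-1\}$. So every element of a block has a *value* in $\mathbb Z_\rho$. A **transversal** is a set $f$ with exactly one element in each block. Let $\sigma(f)\in\{0,\dots,\rho-1\}$ be the sum modulo $\rho$ of the values of the elements of $f$. Since $\rho=\lambda u$, division with remainder by $\lambda$ gives a unique way to write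
$$\sigma(f)=\lambda(c-1)+\ell,\qquad 1\le c\le u,\quad 0\le \ell<\lambda. \tag{1}$$
Put $c(f)=c$ and $\ell(f)=\ell$, and let $p(f)$ be the element of $f$ in the block $O_{c(f)}$. We call $p(f)$ the **erasable element** of $f$ and $\ell(f)$ its **label**. The sum of the values thus says two things: which element to erase, and a label to keep.

**Lemma 1.** If $f,\bar f$ are transversals with $\ell(f)=\ell(\bar f)$ and $f\setminus\{p(f)\}=\bar f\setminus\{p(\bar f)\}$, then $f=\bar f$.

*Proof.* The common set $f\setminus\{p(f)\}=\bar f\setminus\{p(\bar f)\}$ misses exactly one block. The index of that block is $c(f)$, and it is also $c(\bar f)$. So $c(f)=c(\bar f)$, and since the labels agree, (1) gives $\sigma(f)=\sigma(\bar f)$. Now $f$ and $\bar f$ agree in all blocks but one and have equal sums modulo $\rho$, so they agree in the last block too. $\square$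

**Example.** Take $u=2$, $\lambda=2$, $\rho=4$, and write a transversal as a pair $(a,b)$ of values. The sums $0,1,2,3$ give $(c,\ell)=(1,0),(1,1),(2,0),(2,1)$. For $(3,2)$ the sum is $1$, so $c=1$ and $\ell=1$: we erase the $3$ and keep $(-,2)$ with label $1$. To restore: block $1$ is empty, so $c=1$, the sum was $2\cdot 0+1=1$, and the missing value is $1-2=3$ modulo $4$.

**How many labels this costs.** There are $\rho^u$ transversals and $u\rho^{u-1}$ sets with one element in all blocks but one. Any rule that erases one element from every transversal, and from which the transversal can be recovered with the help of a label, needs at least $\rho^u/(u\rho^{u-1})=\rho/u=\lambda$ labels. Our rule attains this. By comparison, the rule "always erase the element in $O_1$" needs $\rho$ labels, because $\rho$ different transversals leave the same remainder. With the rule above the number of labels stays equal to $\lambda$ however large $u$ is.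

**What this is for.** In these notes we disprove an inequality between two invariants of a monomial ideal. The counterexample is a very symmetric ideal built from blocks. The hard part is to partition a large family of sets into intervals, under a restriction on the smallest member of each interval. A parity obstruction will force us to erase elements from transversals, and different transversals must not collide after the erasure. We will have six families of $u$ blocks, and labels must be cheap: a cost that grows like $\rho$ would ruin the example, while a cost that depends only on $\lambda$ does not.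

## 2. Stanley depth of an ideal and of its quotient

Let $\mathbb K$ be a field and $\mathcal P=\mathbb K[\delta_1,\dots,\delta_n]$ with its standard $\mathbb Z^n$-grading, in which each monomial has its exponent vector as degree.

**Definition.** Let $M$ be a finitely generated $\mathbb Z^n$-graded $\mathcal P$-module. A *Stanley decomposition* of $M$ is a finite direct sum of $\mathbb K$-vector spaces
$$\mathcal D:\quad M=\bigoplus_{i=1}^r u_i\,\mathbb K[Z_i],$$
where each $u_i\in M$ is homogeneous, each $Z_i\subseteq\{\delta_1,\dots,\delta_n\}$, and each $u_i\mathbb K[Z_i]$ is a free $\mathbb K[Z_i]$-module. Put $\operatorname{sdepth}(\mathcal D)=\min_i|Z_i|$ and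
$$\operatorname{sdepth}(M)=\max\{\operatorname{sdepth}(\mathcal D):\mathcal D\text{ is a Stanley decomposition of }M\}.$$

If $I$ is a monomial ideal, every graded piece of $I$ and of $\mathcal P/I$ has dimension at most $1$. So each $u_i$ is a scalar times a monomial (or times the class of one), and a Stanley decomposition sorts the monomials of $I$, or those outside $I$, into finitely many translated coordinate orthants.

**Example.** Let $I=(x,y)\subset\mathbb K[x,y]$. Then $I=x\,\mathbb K[x,y]\oplus y\,\mathbb K[y]$, so $\operatorname{sdepth}(I)\ge1$. If all $|Z_i|\ge d$, count in low degrees: $I$ has two monomials in degree $1$, so exactly two of the $u_i$ have degree $1$, and these contribute at least $2d$ of the three monomials of degree $2$. Hence $2d\le 3$ and $d\le1$, so $\operatorname{sdepth}(I)=1$. The quotient is $\mathbb K$, of Stanley depth $0$.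

**Example.** Let $I=(a,b)(c,d)=(ac,ad,bc,bd)$. A monomial is outside $I$ iff it involves only $a,b$ or only $c,d$. So
$$\mathcal P/I=\mathbb K[c,d]\ \oplus\ b\,\mathbb K[a,b]\ \oplus\ a\,\mathbb K[a],$$
which shows $\operatorname{sdepth}(\mathcal P/I)\ge1$.

The conjecture, recorded under Herzog's name in "Depth, Stanley Depth and Dimension of Edge Ideals Corresponding to Some Classes of Graphs", reads as follows.

**Conjecture (Herzog).** Let $I\subset\mathcal P$ be a monomial ideal (nonzero and proper). Then $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(\mathcal P/I)$.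

It holds for $(x,y)$, where it says $1\ge0$. It holds for a principal monomial ideal $I=(w)\ne\mathcal P$: here $I=w\mathcal P$ is free, so $\operatorname{sdepth}(I)=n$. A summand $\bar u\,\mathbb K[Z]$ of $\mathcal P/I$ with all variables in $Z$ would contain the class of $uw$, which is zero, against freeness; so $\operatorname{sdepth}(\mathcal P/I)\le n-1$. We will show that the conjecture is false over every field, and that the defect is unbounded.

## 3. The ideal of co-transversals

Let $V$ be a finite set that is a disjoint union of $D$ *blocks*, each with exactly $\rho$ elements, and let $n=|V|=\rho D$. Take one variable $x_v$ for each $v\in V$, write $\mathcal P=\mathbb K[x_v:v\in V]$ and $x_C=\prod_{v\in C}x_v$ for $C\subseteq V$. Put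
$$\Gamma=\{A\subseteq V:|A\cap W|\le1\text{ for every block }W\},\qquad \mathcal N=2^V\setminus\Gamma,$$
$$I=I_{D,\rho}=(x_{V\setminus F}:F\in\Gamma).$$
A set in $\Gamma$ is a *partial transversal*. A set is in $\mathcal N$ iff it has at least two elements in some block. Since $\Gamma$ is closed under subsets, $x_C$ is divisible by some $x_{V\setminus F}$ with $F\in\Gamma$ iff $V\setminus C\in\Gamma$. Since $I$ is squarefree, a monomial $w$ lies in $I$ iff $x_{\operatorname{supp}w}$ does. So
$$w\in I\iff V\setminus\operatorname{supp}w\in\Gamma. \tag{2}$$
The ideal is nonzero, and if $\rho\ge2$ it is proper because $V\notin\Gamma$. In other words, $I$ is the product over all blocks of the squarefree Veronese ideals of degree $\rho-1$: a minimal generator omits one variable per block.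

**Example.** $D=1,\rho=2$ gives $(x,y)$. $D=2,\rho=2$ with blocks $\{a,b\},\{c,d\}$ (the letters also denoting the variables) gives $(ac,ad,bc,bd)$.

We shall prove the following.

**Theorem A.** Let $\mu=3\cdot7^6+12\cdot7^2=353535$, $u=\mu+1$, $D=6u+\mu=2474751$, $\rho=7u=D+1$. Then $\operatorname{sdepth}(I_{D,\rho})=n-D$ and $\operatorname{sdepth}(\mathcal P/I_{D,\rho})\ge n-D+1$. Hence the conjecture is false.

**Theorem B.** For every $g\ge1$ there is a squarefree monomial ideal $I$ with $\operatorname{sdepth}(\mathcal P/I)\ge\operatorname{sdepth}(I)+g$.

In particular, no inequality $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(\mathcal P/I)-c$ with a constant $c$ holds for all $I$. The field is arbitrary throughout.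

## 4. The quotient through intervals, the ideal through counting

For $B\subseteq C$ write $[B,C]=\{A:B\subseteq A\subseteq C\}$. We call $B$ the *bottom* of this interval. All interval partitions below are partitions into nonempty intervals of this kind.

The first lemma turns a question about $\mathcal P/I$ into one about $\mathcal N$. Small bottoms mean large Stanley depth.

**Lemma 2.** If $\mathcal N=\bigsqcup_l[B_l,C_l]$ with all $|B_l|\le s$, then $\operatorname{sdepth}(\mathcal P/I)\ge n-s$.

*Proof.* By (2), $\mathcal P/I$ has as basis the classes of the monomials $w$ with $V\setminus\operatorname{supp}w\in\mathcal N$. Consider the monomials in $x_{V\setminus C_l}\mathbb K[x_v:v\in V\setminus B_l]$. Since $V\setminus C_l\subseteq V\setminus B_l$, these are exactly the $w$ with $V\setminus C_l\subseteq\operatorname{supp}w\subseteq V\setminus B_l$, that is, with $V\setminus\operatorname{supp}w\in[B_l,C_l]$. None of them lies in $I$, so the class of $x_{V\setminus C_l}$ generates a free module over $\mathbb K[x_v:v\in V\setminus B_l]$. As the intervals partition $\mathcal N$,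
$$\mathcal P/I=\bigoplus_l\overline{x_{V\setminus C_l}}\ \mathbb K[x_v:v\in V\setminus B_l]$$
is a Stanley decomposition, and $|V\setminus B_l|\ge n-s$. $\square$

For $D=\rho=2$ the decomposition of $\mathcal P/I$ in Section 2 comes from $\mathcal N=[\{a,b\},V]\sqcup[\{c,d\},\{a,c,d\}]\sqcup[\{b,c,d\},\{b,c,d\}]$, in this order.

**Lemma 3.** If $\rho>D$, then $\operatorname{sdepth}(I_{D,\rho})=n-D$.

*Proof.* **Lower bound.** By (2), the monomials of $I$ are sorted by the complement $A\in\Gamma$ of their support, and those with support exactly $V\setminus A$ are the monomials of $x_{V\setminus A}\mathbb K[x_v:v\in V\setminus A]$. So $I=\bigoplus_{A\in\Gamma}x_{V\setminus A}\mathbb K[x_v:v\in V\setminus A]$, and $|V\setminus A|\ge n-D$ since $|A|\le D$.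

**Upper bound.** We count in the two lowest degrees, as for $(x,y)$. Every $A\in\Gamma$ extends to a transversal $F$ of all $D$ blocks, so $I$ is generated by the monomials $x_{V\setminus F}$ with $F$ a transversal. There are $\rho^D$ of them, all of degree $e=n-D$. Let $I=\bigoplus u_i\mathbb K[Z_i]$ be a Stanley decomposition with all $|Z_i|\ge d$. No $u_i$ has degree below $e$, and a summand contributes to the degree-$e$ part $I_e$ only if $\deg u_i=e$, in which case it contributes dimension $1$. So exactly $\rho^D$ of the $u_i$ have degree $e$. Each of these contributes $|Z_i|\ge d$ dimensions to $I_{e+1}$. Hence $\dim I_{e+1}\ge d\rho^D$.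

Now compute $\dim I_{e+1}$. A monomial of $I_{e+1}$ has the form $x_vx_{V\setminus F}$ with $F$ a transversal.

- If $v\notin F$, it is not squarefree. It determines $v$ (the variable with exponent $2$) and $F$ (the complement of the support). This gives $(n-D)\rho^D$ monomials.
- If $v\in F$, it equals $x_{V\setminus(F\setminus\{v\})}$, and it is determined by the partial transversal $F\setminus\{v\}$ of size $D-1$. There are $D\rho^{D-1}$ such partial transversals: choose the empty block, then one element in each other block.

So $d\rho^D\le(n-D)\rho^D+D\rho^{D-1}$, that is, $d\le n-D+D/\rho<n-D+1$. As $d$ is an integer, $d\le n-D$. $\square$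

With Lemmas 2 and 3 the task is clear: find $D<\rho$ and a partition of $\mathcal N$ into intervals with all bottoms of size at most $D-1$.

## 5. Product partitions reach $D+1$, and small $D$ cannot reach $D-1$

For a single block $W$, linearly ordered, we have three interval partitions.

- All subsets: the single interval $[\emptyset,W]$, with bottom size $0$.
- Subsets of size $\le1$: one-element intervals $[A,A]$, with bottom size $\le1$.
- Subsets of size $\ge2$: $\bigsqcup_{p<q}[\{p,q\},\{p,q\}\cup\{r:r>q\}]$, sorted by the two smallest elements, with bottom size $2$.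

If families on disjoint ground sets are partitioned into intervals, then the products $[B\cup B',C\cup C']$ of the intervals partition the product family. Bottom sizes add.

The sensible first attempt is to order the blocks and sort $A\in\mathcal N$ by the first block containing at least two elements. The blocks before it have at most one element, and those after it are arbitrary. The product partition has bottoms of size at most $(D-1)+2=D+1$. So we must save two.

This is impossible for small $D$. If $D=1$ and $\rho\ge2$, bottoms of size $\le0$ are impossible since $\emptyset\notin\mathcal N\neq\emptyset$. For $D\in\{2,3\}$ we would need bottoms of size at most $2$, and *for $D\ge2$ and $\rho\ge2$ there is no interval partition of $\mathcal N$ with all bottoms of size at most $2$.* Indeed, every member of $\mathcal N$ contains a pair inside one block, so such bottoms are exactly pairs inside one block. Each such pair $E$ is minimal in $\mathcal N$, so it is the bottom of a unique interval $[E,C_E]$. Let $E\subseteq W$ and $E'\subseteq W'$ be pairs in different blocks. For $a\notin W$ the only pair inside a block contained in $E\cup\{a\}$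 is $E$, so $E\cup\{a\}\in[E,C_E]$ and $a\in C_E$. Thus $C_E\supseteq V\setminus W\supseteq E'$, and likewise $C_{E'}\supseteq E$. Then $E\cup E'$ lies in both intervals, a contradiction.

For large $D$ there is room. What we shall prove is this.

**Proposition 4.** Let $\lambda,u\ge1$, $\mu=3\lambda^6+12\lambda^2$, $D=6u+\mu$, $\rho=\lambda u$. Then $\mathcal N$ has a partition into intervals $[B,C]$ with $|B|\le D-1$.

*Theorem A follows.* Take $\lambda=7$ and $u=\mu+1$. Then $\mu=3\cdot117649+12\cdot49=353535$ and $\rho=7u=6u+\mu+1=D+1>D$. Lemma 3 gives $\operatorname{sdepth}(I_{D,\rho})=n-D$. Lemma 2 with $s=D-1$ gives $\operatorname{sdepth}(\mathcal P/I_{D,\rho})\ge n-D+1$. $\square$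

Note the tension in the numbers. We need $\rho>D=6u+\mu$ while $\rho=\lambda u$. This can be met because $\mu$ depends only on $\lambda$: any $\lambda\ge7$ works once $u>\mu$. Sections 6–9 prove Proposition 4.

## 6. Outer blocks, inner blocks, and boxes

**Setup.** Let $t=6u$. Of the $D$ blocks, $t$ are *outer* blocks $O_{k,c}$ with $k\in\mathbb Z/6=\{1,\dots,6\}$ and $1\le c\le u$. The other $\mu$ are *inner* blocks $W_i$ with $i\in M$, $|M|=\mu$. The blocks $O_{k,1},\dots,O_{k,u}$ form *group* $k$. Every block is identified with $\mathbb Z_\rho=\{0,\dots,\rho-1\}$, also viewed as linearly ordered. Note $\mu\ge15$.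

**Step 1: sets with at least two elements in some outer block.** The purpose is to dispose of everything that the first attempt handles well. Order the outer blocks, and sort these sets by the first outer block with $\ge2$ elements. Earlier outer blocks have $\le1$ element; all other blocks, inner ones included, are arbitrary. The product partition has bottoms of size at most $(t-1)+2=t+1\le t+\mu-1=D-1$.

**Step 2: recording the rest by pairs.** Let $K$ be the set of all subsets $o$ of the union of the outer blocks with at most one element in each outer block. The remaining members of $\mathcal N$ are the sets $A=o\sqcup m$ with $o\in K$ and $m\subseteq\bigcup_iW_i$ such that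
$$Z(m)=\{i\in M:|m\cap W_i|\ge2\}$$
is nonempty. Let $\mathcal M=2^M\setminus\{\emptyset\}$. The remaining family is the disjoint union of the *cells* $\{o\sqcup m:Z(m)=Z\}$, one for each $(o,Z)\in K\times\mathcal M$. From now on we partition $K\times\mathcal M$.

**Definition.** A *box* is a set $[o^-,o^+]\times[Z_0,Z_1]\subseteq K\times\mathcal M$ with $o^-\subseteq o^+\in K$ and $\emptyset\ne Z_0\subseteq Z_1\subseteq M$.

For $o\in K$ let $e(o)=t-|o|$ be the number of empty outer blocks of $o$.

**Step 3: what a box costs.** We compute the bottoms that a box produces. The union of the cells in a box is a product: the interval $[o^-,o^+]$ on the outer blocks, size $\ge2$ in the inner blocks of $Z_0$, arbitrary in those of $Z_1\setminus Z_0$, size $\le1$ in those outside $Z_1$. By the partitions of Section 5 it splits into intervals with bottoms of size at most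
$$|o^-|+2|Z_0|+(\mu-|Z_1|)=|o^-|+\mu+|Z_0|-|Z_1\setminus Z_0|. \tag{3}$$
Put $r=|o^+\setminus o^-|$. Then $|o^-|=t-e(o^+)-r$, so (3) is at most $D-1=t+\mu-1$ iff
$$r+e(o^+)+|Z_1\setminus Z_0|\ \ge\ |Z_0|+1. \tag{4}$$

So **it suffices to partition $K\times\mathcal M$ into boxes satisfying (4).** For example, a box $\{o\}\times\{Z\}$ satisfies (4) iff $e(o)\ge|Z|+1$, and a box $[o\setminus T,o]\times\{Z\}$ with $e(o)=0$ and $T\subseteq o$ satisfies it iff $|T|\ge|Z|+1$.

## 7. A parity obstruction when the outer part is kept fixed

Call $\{o\}\times\mathcal M$ the *row* of $o$. The natural attempt is to treat each row separately, with boxes $\{o\}\times[Z_0,Z_1]$. Here $r=0$, and (4) becomes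
$$e(o)+|Z_1\setminus Z_0|\ \ge\ |Z_0|+1. \tag{5}$$
If $e(o)\ge2$ this works: order $M$, let $U_i$ be the set of elements after $i$, and use the intervals $[\{i\},\{i\}\cup U_i]$. Each has $|Z_0|=1$, so (5) holds. The method stops at $e(o)\le1$, for a reason that no cleverness within a row can avoid.

**Lemma 5.** If $e(o)\le1$, then $\mathcal M$ has no partition into intervals $[Z_0,Z_1]$ satisfying (5).

*Proof.* We have $\sum_{Z\in\mathcal M}(-1)^{|Z|}=-1$, because the sum over all subsets of the nonempty set $M$ is $0$. Over an interval with $Z_0\ne Z_1$ the sum is $0$. So some interval of the partition has $Z_0=Z_1$. For it (5) reads $e(o)\ge|Z_0|+1\ge2$, a contradiction. $\square$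

So every row with $e(o)\le1$ must meet a box with $r>0$: we have to erase elements from some $o^+$. The simplest such box is $[o\setminus T,o]\times\{Z\}$. If $e(o)=0$ and $|Z|=1$, condition (4) asks for $|T|\ge2$. If $e(o)=1$ and $|Z|=1$, it asks for $|T|\ge1$.

Two difficulties follow. First, the boxes starting from different $o$ must be disjoint. If $o\ne\bar o$ leave a common remainder, they must use different $Z$. We arrange this by giving different label sets in $M$ to sets that could collide, which is where the cost of labels enters. If group $k$ always erased the element of $O_{k,1}$, there would be $\rho$ sets $o$ with the same remainder. With pairwise disjoint nonempty label sets that forces $\mu\ge\rho$, hence $D>\rho$, and Lemma 3 is no longer available. The erasable element of Section 1 needs only $\lambda$ labels per group. Second, the erasures intrude on rows with larger $e$, and these rows must be repaired.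

## 8. Labels and the exceptional boxes

**Step 4: apply Section 1 in each group.** For $o\in K$ let $o_k$ be its part in group $k$. Group $k$ is *full* in $o$ if $o$ meets all its $u$ blocks. In that case $o_k$ is a transversal of the group. Put $c_k(o)=c(o_k)$, $\ell_k(o)=\ell(o_k)$, $p_k(o)=p(o_k)$. Lemma 1 says: if group $k$ is full in $o$ and $\bar o$, $\ell_k(o)=\ell_k(\bar o)$ and $o_k\setminus\{p_k(o)\}=\bar o_k\setminus\{p_k(\bar o)\}$, then $o_k=\bar o_k$.

**Step 5: reserve label sets in $M$.** We give each $o$ with $e(o)\le1$ a small set of inner indices that depends only on labels. Write $M$ as a disjoint union of *label sets*: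

- triples $Q_\kappa=\{a^1_\kappa,a^2_\kappa,a^3_\kappa\}$, one for each $\kappa\in\{0,\dots,\lambda-1\}^6$;
- pairs $Q_{k,\ell,\ell'}=\{b^1_{k,\ell,\ell'},b^2_{k,\ell,\ell'}\}$, one for each $k\in\mathbb Z/6$ and $0\le\ell,\ell'<\lambda$.

This uses $3\lambda^6+2\cdot6\lambda^2=\mu$ elements, exactly all of $M$. We drop the lower indices of $a^i$ and $b^i$ when the label set is clear. Now assign:

- If $e(o)=0$, all six groups are full. Let $Q(o)=Q_\kappa$ with $\kappa=(\ell_1(o),\dots,\ell_6(o))$, and put $T_o(a^i)=\{p_{2i-1}(o),p_{2i}(o)\}$ for $i=1,2,3$.
- If $e(o)=1$, let $k$ be the unique group that is not full. Groups $k+1,k+2$ (modulo $6$) are full. Let $Q(o)=Q_{k,\ell_{k+1}(o),\ell_{k+2}(o)}$, and put $T_o(b^1)=\{p_{k+1}(o)\}$ and $T_o(b^2)=\{p_{k+2}(o)\}$.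

For $\emptyset\ne Z\subseteq Q(o)$ put $T_o(Z)=\bigsqcup_{i\in Z}T_o(i)$. The union is disjoint because different groups are involved, and $|T_o(Z)|=(2-e(o))|Z|$.

**Definition.** The *exceptional boxes* are
$$\beta(o,Z)=[\,o\setminus T_o(Z),\,o\,]\times\{Z\},\qquad o\in K,\ e(o)\le1,\ \emptyset\ne Z\subseteq Q(o).$$

**Example.** Take $\lambda=1$, $u=2$, so $\rho=2$, $\mu=15$, and all labels are $0$: there is one triple and there are six pairs. Let $o$ consist of the element of value $0$ in each of the twelve outer blocks. All group sums are $0$, so $c_k(o)=1$ and $p_k(o)$ is the element of $o$ in $O_{k,1}$. The box $\beta(o,\{a^1\})$ consists of the four pairs $(o\setminus Y,\{a^1\})$ with $Y\subseteq\{p_1(o),p_2(o)\}$. In (4) it has $r=2$, $e=0$, and $2\ge1+1$.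

**Step 6: the exceptional boxes satisfy (4).** Here $Z_0=Z_1=Z$ and $r=(2-e(o))|Z|$. If $e(o)=0$, (4) reads $2|Z|\ge|Z|+1$, true since $|Z|\ge1$. If $e(o)=1$, it reads $|Z|+1\ge|Z|+1$.

**Step 7: they do not overlap.** This is where erasability is used.

**Lemma 6.** The exceptional boxes are pairwise disjoint.

*Proof.* Boxes with different second components are disjoint. So suppose $(o^*,Z)\in\beta(o,Z)\cap\beta(\bar o,Z)$; we show $o=\bar o$. The nonempty set $Z$ is contained in only one label set, so $Q(o)=Q(\bar o)$. Whether this is a triple or a pair tells us $e$, so $e(o)=e(\bar o)$. If $e=0$, the triple determines all six labels, so $\ell_{k'}(o)=\ell_{k'}(\bar o)$ for all $k'$. If $e=1$, the pair determines the non-full group $k$ and the labels in groups $k+1,k+2$, and only these two groups may be altered. In both cases the groups from which an element may be removed are the same for $o$ and $\bar o$, as they depend only on $Z$ (and on $k$), and in them the labels of $o$ and $\bar o$ agree.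

In a group $k'$ from which nothing may be removed, $o_{k'}=o^*_{k'}=\bar o_{k'}$. Let $k'$ be a group from which $p_{k'}$ may be removed. It is full in $o$ and in $\bar o$. There are three possibilities for passing to $o^*$.

- The erasable element is removed from both. Then $o_{k'}\setminus\{p_{k'}(o)\}=o^*_{k'}=\bar o_{k'}\setminus\{p_{k'}(\bar o)\}$ with equal labels, so $o_{k'}=\bar o_{k'}$ by Lemma 1.
- It is removed from neither. Then $o_{k'}=o^*_{k'}=\bar o_{k'}$.
- It is removed from exactly one. Then $o^*_{k'}$ would be both full and not full, which is impossible.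

So $o$ and $\bar o$ agree in every group. $\square$

## 9. Filling the rows

For $o\in K$ let $\mathcal E(o)$ be the set of $Z\in\mathcal M$ such that $(o,Z)$ lies in an exceptional box. To finish Proposition 4 it remains to show:

**Lemma 7.** For every $o\in K$, the set $\mathcal M\setminus\mathcal E(o)$ has a partition into intervals satisfying (5).

The boxes $\{o\}\times[Z_0,Z_1]$ from Lemma 7, for all $o$, together with the exceptional boxes, then partition $K\times\mathcal M$, and all satisfy (4).

Lemma 5 no longer forbids this. For example, if $e(o)=0$ we will see that $\mathcal E(o)$ consists of the nonempty subsets of $Q(o)$. Their signs $(-1)^{|Z|}$ sum to $-1$, so the signs of the remaining $Z$ sum to $0$.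

**Step 8: describe $\mathcal E(o)$.** We need to know which parts of a row are already covered.

*Own part* (only if $e(o)\le1$). The boxes $\beta(o,Z)$ cover in row $o$ all nonempty $Z\subseteq Q(o)$.

*Incoming parts.* Let $\bar o\ne o$ with $e(\bar o)\le1$. A box $\beta(\bar o,Z)$ meets row $o$ iff $o=\bar o\setminus Y$ with $\emptyset\neq Y\subseteq T_{\bar o}(Z)$. Given $\bar o$, the set $Y=\bar o\setminus o$ is fixed. We need $Y\subseteq T_{\bar o}(Q(\bar o))$, and then the sets covered are the $Z\subseteq Q(\bar o)$ with $Y\subseteq T_{\bar o}(Z)$. Since the sets $T_{\bar o}(i)$ are disjoint, these form the cube $[S,Q(\bar o)]$ with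
$$S=\{i\in Q(\bar o):Y\cap T_{\bar o}(i)\ne\emptyset\}\ne\emptyset.$$
Each $i\in S$ uses up at least one element of $Y$, so $|S|\le|Y|$. Erasing an element empties a block, so $e(o)=e(\bar o)+|Y|$.

For instance, let $e(\bar o)=0$. If $Y=\{p_1\}$, then $e(o)=1$ and $S=\{a^1\}$. If $Y=\{p_1,p_2\}$, then $e(o)=2$ and again $S=\{a^1\}$. If $Y=\{p_1,p_3\}$, then $e(o)=2$ and $S=\{a^1,a^2\}$. If $Y=\{p_1,p_3,p_5\}$, then $e(o)=3$ and $S=Q(\bar o)$.

*Different contributions use different label sets.* For a given label set $Q$, every $\bar o$ (including $\bar o=o$) with $Q(\bar o)=Q$ that contributes to row $o$ has $(o,Q)\in\beta(\bar o,Q)$: the full set $Q$ is the top of each cube, and belongs to the own part. By Lemma 6 there is at most one such $\bar o$. So the incoming parts are cubes $[S_v,Q_v]$, $v=1,\dots,w$, with pairwise disjoint label sets $Q_v$, all disjoint from $Q(o)$ when there is an own part.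

**Step 9: rows with $e(o)=0$.** Since $e(o)=e(\bar o)+|Y|\ge1$ for an incoming part, there is none. So $\mathcal E(o)$ consists of the nonempty subsets of the triple $Q(o)$. Order $M\setminus Q(o)$ as $i_1,\dots,i_z$. The intervals
$$[\{i_l\},\ \{i_l,i_{l+1},\dots,i_z\}\cup Q(o)],\qquad 1\le l\le z,$$
partition $\{Z:Z\not\subseteq Q(o)\}$, by the first element of $Z$ outside $Q(o)$. Here $|Z_0|=1$ and $|Z_1\setminus Z_0|\ge3\ge2$, so (5) holds.

**Step 10: rows with $e(o)=1$.** An incoming part has $e(\bar o)+|Y|=1$ and $|Y|\ge1$, so $e(\bar o)=0$ and $|Y|=1$. Therefore $Q_v$ is a triple and $S_v=\{s_v\}$ is a singleton. The own label set $Q(o)$ is a pair, disjoint from all $Q_v$. We choose an order in which each incoming cube falls into one class and the own part comes at the end. Order $M$ linearly: first $s_1,\dots,s_w$, then the other elements outside $Q(o)$, finally the two elements of $Q(o)$. Let $U_i$ be the set of elements after $i$. Classify $Z\in\mathcal M$ by its first element $i$.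

*$i\in Q(o)$.* Then $Z\subseteq Q(o)$, already covered by the own part; and all nonempty subsets of $Q(o)$ arise here.

*$i\notin Q(o)$ and $i\ne s_v$ for all $v$.* Use $[\{i\},\{i\}\cup U_i]$. Since $Q(o)\subseteq U_i$, we have $|Z_1\setminus Z_0|\ge2$, and (5) reads $1+|Z_1\setminus Z_0|\ge2$, which holds.

*$i=s_v$.* Put $P=Q_v\setminus\{s_v\}$. For $v'\ne v$ the element $s_{v'}$ lies in $Q_{v'}$, which is disjoint from $Q_v$; so $P$ contains no $s_{v'}$ at all, and $P\subseteq U_i$. The cube $[S_v,Q_v]=[\{s_v\},Q_v]$ is already covered. It consists of the sets $\{s_v\}\cup A$ with $A\subseteq P$. The remaining sets with first element $s_v$ are $\{s_v\}\cup A$ with $A\subseteq U_i$ and $A\cap R\ne\emptyset$, where $R=U_i\setminus P=\{g_1,\dots,g_z\}$. Sort them by the smallest $l$ with $g_l\in A$: then $A\cap P$ and $A\cap\{g_{l+1},\dots,g_z\}$ are arbitrary, so they are partitioned by the intervals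
$$[\{s_v,g_l\},\ \{s_v,g_l\}\cup P\cup\{g_{l+1},\dots,g_z\}],\qquad 1\le l\le z. \tag{6}$$
Here $|Z_0|=2$ and $|Z_1\setminus Z_0|\ge|P|=2$, and $1+2\ge3$ gives (5). This is the place where the label sets for $e=0$ have to be triples and not pairs.

Every incoming $[S_v,Q_v]$ lies entirely in the class of first element $s_v$. So exactly $\mathcal M\setminus\mathcal E(o)$ has been partitioned.

To see (6) in a small instance, let $P=\{p,p'\}$ and $R=\{g_1,g_2\}$. Of the $16$ sets $\{s\}\cup A$ with $A\subseteq P\cup R$, the covered cube has $4$, and the two intervals in (6) have $8$ and $4$.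

**Step 11: rows with $e(o)\ge2$.** There is no own part, but the cubes $[S_v,Q_v]$ can have larger $S_v$. Now $|Q_v|\in\{2,3\}$. Choose $s_v\in S_v$ for each $v$, order $M$ with $s_1,\dots,s_w$ first, and let $U_i$ be the set of elements after $i$. As before, $P=Q_v\setminus\{s_v\}$ contains no $s_{v'}$, so $P\subseteq U_{s_v}$. Since $s_v\in S_v$, all sets in $[S_v,Q_v]$ have first element $s_v$. Classify $Z$ by its first element.

*First element $i\ne s_v$ for all $v$.* Use $[\{i\},\{i\}\cup U_i]$. Here $|Z_0|+1=2\le e(o)$, so (5) holds.

*First element $s_v$.* With $R=U_{s_v}\setminus P$, the sets that meet $R$ are uncovered, because all sets in $[S_v,Q_v]$ are contained in $Q_v$ and a covered set with first element $s_v$ lies in no other cube. They are partitioned by the intervals (6). There $|Z_0|=2$, $|Z_1\setminus Z_0|\ge|P|\ge1$ and $e(o)+1\ge3$, so (5) holds. The sets with first element $s_v$ that do not meet $R$ form the cube $[\{s_v\},Q_v]$. It remains to partition $[\{s_v\},Q_v]\setminus[S_v,Q_v]$.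

- If $|S_v|=1$, this is empty.
- If $S_v=\{s_v,x\}$, it consists of the subsets of $Q_v$ containing $s_v$ but not $x$, which is the interval $[\{s_v\},Q_v\setminus\{x\}]$. Here $|Z_0|+1=2\le e(o)$, so (5) holds.
- If $|S_v|=3$, then $S_v=Q_v=\{s_v,x,y\}$, and it consists of $\{s_v\}$, $\{s_v,x\}$, $\{s_v,y\}$. Use these as one-element intervals. Since $|Y|\ge|S_v|=3$ for the corresponding $Y$, we have $e(o)\ge3$. So $|Z_0|+1\le3\le e(o)$, and (5) holds.

This proves Lemma 7. So $K\times\mathcal M$ is partitioned into boxes satisfying (4), and with Steps 1 and 3 this proves Proposition 4, and with it Theorem A. $\blacksquare$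

## 10. Joining copies: partitions of the nonempty subsets of $[3^k]$, and Theorem B

To enlarge the gap we put $h$ copies of the configuration side by side. Each copy has an interval partition of its $\mathcal N$ with bottoms at most $D-1$, a gain of one over the bound $D$ for the faces in $\Gamma$. Sort a set by the nonempty set $J\subseteq[h]$ of copies in which it is not a face. If we treat each $J$ separately, the bottoms are at most $(D-1)|J|+D(h-|J|)=hD-|J|$. For $|J|=1$ the gain is only $1$. If instead we bundle an interval $[J_0,J_1]$ of values of $J$ with $J_0\neq J_1$, the copies in $J_1\setminus J_0$ become arbitrary and cost nothing, which is an enormous gain. But the sign count of Lemma 5, applied to $[h]$, says that some interval must have $J_0=J_1$. We want this to happen only at $J_0=J_1=[h]$, where the gain is $h$. The same sign count gives $-1=(-1)^h$, so $h$ must be odd; powers of $3$ suffice.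

**Lemma 8.** For $h=3^k$, $k\ge0$, the nonempty subsets of $[h]$ can be partitioned into intervals $[J_0,J_1]$ of which exactly one has $J_0=J_1$, and for that one $J_0=J_1=[h]$.

*Proof.* Induction on $k$. For $k=0$ the only nonempty subset is $\{1\}=[1]$. For $k\ge1$ split $[3^k]=X_1\sqcup X_2\sqcup X_3$ with $|X_a|=3^{k-1}$. For $J\ne\emptyset$ let $\tau(J)=\{a:J\cap X_a\ne\emptyset\}$. The nonempty subsets of $\{1,2,3\}$ are
$$[\{1\},\{1,2\}]\ \sqcup\ [\{2\},\{2,3\}]\ \sqcup\ [\{3\},\{1,3\}]\ \sqcup\ \{\{1,2,3\}\}.$$
The sets $J$ with $\tau(J)\in[\{a\},\{a,b\}]$ have $J\cap X_a$ nonempty, $J\cap X_b$ arbitrary, and empty third part. Partition them into the intervals $[J_0,J_1\cup X_b]$, where $[J_0,J_1]$ runs over the inductive partition for $X_a$. These have more than one element since $X_b\ne\emptyset$. The sets $J$ with $\tau(J)=\{1,2,3\}$ have all three parts nonempty; use products of the three inductive partitions. A product is a one-element interval iff all three factors are, that is, iff it is $\{X_1\cup X_2\cup X_3\}=\{[h]\}$. $\square$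

*Proof of Theorem B.* **Choice of parameters.** They are chosen to keep the block size above the total number of blocks. Choose $h=3^k\ge g$ and let
$$\lambda=6h+1,\quad \mu=3\lambda^6+12\lambda^2,\quad u=h\mu+1,\quad D=6u+\mu,\quad \rho=\lambda u.$$
Then $\rho=6hu+u=6hu+h\mu+1=hD+1$. Take disjoint copies $(V^{(j)},\Gamma^{(j)},\mathcal N^{(j)})$, $j=1,\dots,h$, of the configuration of Proposition 4. Let $I=I_{hD,\rho}$ be the ideal belonging to all $hD$ blocks, with $n=\rho hD$ variables. Since $\rho>hD$, Lemma 3 (with $hD$ in place of $D$) gives $\operatorname{sdepth}(I)=n-hD$.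

**Partition of the non-faces.** We bound the bottoms for the joined configuration. A set $A\subseteq\bigsqcup_jV^{(j)}$ has two elements in some block iff $J(A)=\{j:A\cap V^{(j)}\in\mathcal N^{(j)}\}$ is nonempty. For each interval $[J_0,J_1]$ of Lemma 8, partition $\{A:J_0\subseteq J(A)\subseteq J_1\}$ as a product:

- for $j\in J_0$, use the partition of $\mathcal N^{(j)}$ from Proposition 4, with bottoms of size $\le D-1$;
- for $j\in J_1\setminus J_0$, use $[\emptyset,V^{(j)}]$;
- for $j\notin J_1$, use the one-element intervals of the members of $\Gamma^{(j)}$, with bottoms of size $\le D$.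

The bottoms have size at most
$$(D-1)|J_0|+D(h-|J_1|)=hD-|J_0|-D\,|J_1\setminus J_0|. \tag{7}$$
If $J_0=J_1=[h]$, this equals $hD-h$. Otherwise $J_1\setminus J_0\ne\emptyset$ and $|J_0|\ge1$, so (7) is at most $hD-1-D\le hD-h$, because $D\ge u>h$. By Lemma 2 with $s=hD-h$,
$$\operatorname{sdepth}(\mathcal P/I)\ \ge\ n-hD+h\ =\ \operatorname{sdepth}(I)+h\ \ge\ \operatorname{sdepth}(I)+g.\qquad\blacksquare$$
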